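
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Uniform convergence with bounded area\\ does not determine a limit current}


\begin{abstract}
Let $X$ be a compact oriented $k$-manifold and $f:X\to\mathbb R^n$ a continuous map of finite Lebesgue area. If smooth maps $f_i$ converge uniformly to $f$ with bounded areas, then the currents that they carry converge to a limit depending only on $f$, provided that $H^{k+1}[f(X)]=0$ or $k=2$. We show that this proviso cannot be dropped: for every $k\ge3$, every $n\ge k+1$ and every nonempty $X$ there is a map $f$ of Lebesgue area zero for which the limit depends on the approximating sequence. For $n=k+1$ we construct such an $f$, with image the unit cube, for which the limits are exactly the boundaries of all integer-valued functions of bounded variation that vanish outside the cube. Consequently the unconditional statement holds precisely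 when $k\le2$ or $n\le k$.
\end{abstract}

\section{The question and the results}

\subsection{Area and currents under uniform convergence}

Let $X\ne\varnothing$ be a compact oriented smooth ($C^\infty$) manifold of dimension $k\ge1$ without boundary, equipped with an auxiliary Riemannian metric. A smooth map $g:X\to\mathbb R^n$ has an area
\[
\operatorname{area}(g)=\int_X J_kg=\int_{\mathbb R^n}N(g,y)\,dH^k(y),
\]
where $J_kg$ is the $k$-dimensional Jacobian, $N(g,y)$ is the number of points of $g^{-1}\{y\}$ and $H^k$ is $k$-dimensional Hausdorff measure; the second equality is the area formula. It also carries a $k$-dimensional current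
\[
g_\#[X](\phi)=\int_X g^\#\phi ,\qquad \phi\in E^k(\mathbb R^n),
\]
where $E^k(\mathbb R^n)$ is the space of smooth differential $k$-forms on $\mathbb R^n$. Area counts the sheets of the image, the current counts them with sign, and $|g_\#[X](\phi)|\le\operatorname{area}(g)\,\sup\|\phi\|$ with the comass norm $\|\cdot\|$.

The \emph{Lebesgue area} $L_k(f)$ of a continuous map $f:X\to\mathbb R^n$ is the infimum of $\liminf_i\operatorname{area}(f_i)$ over all sequences of smooth maps $f_i\to f$ converging uniformly. (With piecewise linear maps in place of smooth ones nothing changes below. Indeed, for a smooth map $g$ and a smooth triangulation $h:|L|\to X$, the affine interpolants of $g\circ h$ on finer and finer shape-regular subdivisions of $L$ converge to $g\circ h$ uniformly, with uniformly convergent derivatives on the simplices. So their areas converge to $\operatorname{area}(g)$, and $L_k(f)=0$ in the first sense implies $L_k(f)=0$ in the second.)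

It is natural to ask whether $f$ itself carries a current, namely the limit of the currents carried by smooth maps of bounded area near $f$. One wants to localize this limit as finely as $f$ permits. To this end let $f=l_f\circ m_f$, $X\xrightarrow{m_f}M_f\xrightarrow{l_f}\mathbb R^n$, be the monotone-light factorization: $M_f$ is the space of connected components of the fibers $f^{-1}\{y\}$, $m_f$ is the quotient map, and $l_f$ is light. For smooth $f_i:X\to\mathbb R^n$ put
\[
\mu_i(\chi)(\phi)=\int_X(\chi\circ m_f)\,f_i^\#\phi,\qquad \chi:M_f\to\mathbb R\text{ continuous},\ \phi\in E^k(\mathbb R^n).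
\]
This is the $m_f$-image of the current-valued measure $\psi\mapsto\big(\phi\mapsto\int_X\psi\,f_i^\#\phi\big)$ on $X$, whose total variation, with mass as norm, is $\operatorname{area}(f_i)$.

\begin{theorem}[{\cite[Theorem 3.9]{CA}}]\label{thm:known}
Let $f:X\to\mathbb R^n$ be continuous with $L_k(f)<\infty$, and assume that $H^{k+1}[f(X)]=0$ or $k=2$. Let $f_i:X\to\mathbb R^n$ be smooth maps converging uniformly to $f$ with $\sup_i\operatorname{area}(f_i)<\infty$. Then $\lim_{i\to\infty}\mu_i(\chi)(\phi)$ exists for every continuous $\chi:M_f\to\mathbb R$ and every $\phi\in E^k(\mathbb R^n)$, and the limit measure $\mu$ depends only on $f$, not on the approximating sequence.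
\end{theorem}

The problem, posed in \cite{CA}, is whether the theorem remains true without the assumption that $H^{k+1}[f(X)]=0$ or $k=2$. For $\chi\equiv1$ the functional $\mu_i(\chi)$ is just $f_{i\#}[X]$, and this case already decides the matter.

\subsection{What the hypothesis on the image does}

The role of $H^{k+1}[f(X)]$ is easy to see in codimension one. For an integer-valued $\Theta\in L^1(\mathbb R^{k+1})$ with compact support put
\[
[\Theta](\psi)=\int\Theta\,\psi,\qquad \partial[\Theta](\phi)=\int\Theta\,d\phi
\]
for $(k+1)$-forms $\psi$ and $k$-forms $\phi$. Identifying $k$-forms on $\mathbb R^{k+1}$ with vector fields, one sees that the mass $M(\partial[\Theta])$ is the total variation $|D\Theta|(\mathbb R^{k+1})$. We write $[Q]$ for $[\Theta]$ when $\Theta$ is the indicator function of $Q$, and $BV(\mathbb R^{k+1};\mathbb Z)$ for the set of integer-valued $\Theta\in L^1(\mathbb R^{k+1})$ with $|D\Theta|(\mathbb R^{k+1})<\infty$.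

\begin{lemma}\label{lem:filling}
Let $g:X\to\mathbb R^{k+1}$ be smooth. There is exactly one (up to null sets) integer-valued $\Theta_g\in L^1(\mathbb R^{k+1})$ with compact support and $\partial[\Theta_g]=g_\#[X]$. It vanishes a.e.\ outside the convex hull of $g(X)$, and $|D\Theta_g|(\mathbb R^{k+1})\le\operatorname{area}(g)$. If $g$ and $g'$ are smooth and both are uniformly $\varepsilon$-close to a continuous map $f$, then $\Theta_g=\Theta_{g'}$ a.e.\ outside the closed $\varepsilon$-neighborhood of $f(X)$.
\end{lemma}

\begin{proof}
Let $h:[0,1]\times X\to\mathbb R^{k+1}$ be smooth. By the change of variables formula, $\Xi(y)=\sum_{h(t,x)=y}\operatorname{sign}\det Dh(t,x)$ is defined for a.e.\ $y$, integer-valued, integrable, zero off the image of $h$, and $\int h^\#\psi=\int\Xi\,\psi$. Stokes' theorem gives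
\[
\partial[\Xi]=h(1,\cdot)_\#[X]-h(0,\cdot)_\#[X].
\]
For $h(t,x)=(1-t)z+tg(x)$ with $z$ in the convex hull of $g(X)$ the last term is $0$, because $h(0,\cdot)$ is constant and $k\ge1$. So $\Theta_g=\Xi$ has the required boundary, and it vanishes a.e.\ outside the convex hull of $g(X)$. It is unique: if $\partial[\Theta]=0$, then $D\Theta=0$, so $\Theta$ is constant a.e., hence $0$ by compactness of the support. The bound on $|D\Theta_g|$ follows from $|g_\#[X](\phi)|\le\operatorname{area}(g)\sup\|\phi\|$. For the last statement take $h=(1-t)g+tg'$. Its values lie in the closed $\varepsilon$-neighborhood of $f(X)$ because balls are convex, and $\Theta_{g'}-\Theta_g=\Xi$ by uniqueness.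
\end{proof}

Now let $n=k+1$, and let smooth maps $f_i$ with bounded areas converge uniformly to $f$. The functions $\Theta_{f_i}$ live in a fixed ball and are bounded in $BV$, so every subsequence has a further subsequence converging in $L^1$. By the last statement of the lemma, any two limit functions, even of two different approximating sequences, agree a.e.\ off $f(X)$. If $H^{k+1}[f(X)]=0$, they agree a.e., and $\lim f_{i\#}[X]$ exists and depends only on $f$. Without this hypothesis, the question for $\chi\equiv1$ becomes: \emph{can a surface of bounded area, parametrized uniformly close to $f$, enclose volume inside $f(X)$ that $f$ does not force it to enclose?} When $L_k(f)=0$, and $f$ is therefore approximable by maps of area tending to $0$, one might well guess that it cannot; by Theorem~\ref{thm:known} this is what happens for $k=2$, whatever $f(X)$ is. For $k\ge3$ it can. For a suitable $f$, agreement off $f(X)$ is even the only restriction on the limits among integer-valued functions of bounded variation.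

\subsection{Results}

Let $Q=[0,1]^{k+1}\subset\mathbb R^{k+1}$, and regard $\mathbb R^{k+1}\subset\mathbb R^n$ for $n\ge k+1$.

\begin{theorem}\label{thm:A}
Let $k\ge3$ and $n\ge k+1$. There is a continuous $f:X\to\mathbb R^n$ with $L_k(f)=0$, and there are smooth maps $f_i,g_i:X\to\mathbb R^n$ converging uniformly to $f$, with $\operatorname{area}(f_i)\to0$ and $\operatorname{area}(g_i)\to2(k+1)$, such that
\[
\int_Xf_i^\#\phi\to0,\qquad\int_Xg_i^\#\phi\to\int_Qd\phi\qquad\text{for all }\phi\in E^k(\mathbb R^n).
\]
For $\phi=x_1\,dx_2\wedge\dots\wedge dx_{k+1}$ the second limit is $1$. So, already for $\chi\equiv1$, the limit in Theorem~\ref{thm:known} depends on the sequence, and for $f_1,g_1,f_2,g_2,\dots$ it does not exist.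
\end{theorem}

\begin{theorem}\label{thm:B}
Let $k\ge3$ and $n=k+1$. The map $f$ can be chosen so that $L_k(f)=0$, $f(X)=Q$, and the set of all weak limits of $g_{i\#}[X]$ over sequences of smooth maps $g_i\to f$ (uniformly) with $\sup_i\operatorname{area}(g_i)<\infty$ is exactly
\[
\{\partial[\Theta]:\ \Theta\in BV(\mathbb R^{k+1};\mathbb Z),\ \Theta=0\text{ a.e.\ outside }Q\}.
\]
Each $\partial[\Theta]$ is attained with $\operatorname{area}(g_i)\to M(\partial[\Theta])$. This is optimal, since always $\liminf_i\operatorname{area}(g_i)\ge M(\lim_i g_{i\#}[X])$. In particular, for this single $f$ uniqueness fails among sequences with arbitrarily small area bound.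
\end{theorem}

\begin{theorem}\label{thm:C}
Let $k\ge1$, $n\ge1$ and any nonempty $X$ be given. The conclusion of Theorem~\ref{thm:known} holds for all continuous $f:X\to\mathbb R^n$ with $L_k(f)<\infty$ if and only if $k\le2$ or $n\le k$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:C} from Theorems~\ref{thm:known} and~\ref{thm:A}]
If $n\le k$, then $H^{k+1}(\mathbb R^n)=0$ and Theorem~\ref{thm:known} applies. If $k=2$, it applies directly. If $k=1$, then $X$ is a finite union of circles; by lower semicontinuity of length, $L_1(f)<\infty$ makes $f$ rectifiable, so $H^1[f(X)]<\infty$ and $H^2[f(X)]=0$, and Theorem~\ref{thm:known} applies again. In the remaining cases $k\ge3$ and $n\ge k+1$, and Theorem~\ref{thm:A} gives a counterexample.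
\end{proof}

\emph{From now on $k\ge3$ and $n=k+1$.} The case $n>k+1$ of Theorem~\ref{thm:A} follows by composing all maps with the isometric inclusion $\mathbb R^{k+1}\subset\mathbb R^n$. We fix an orientation-preserving chart of $X$ and an open ball $U\subset\mathbb R^k$ whose closure lies in the chart image, and we regard $U$ as a subset of $X$. All constructions happen in $U$. By $D$ we denote the closed unit ball of $\mathbb R^{k-1}$.

\section{The idea, on two cells}\label{sec:idea}

\subsection{Bubbles are too expensive}
Let $f$ be a continuous surjection $X\to[0,1]$ followed by a Peano curve $[0,1]\to Q$. Divide $Q$ into cells of diameter at most $\delta$. Near $f$ there are maps $g$ that have a \emph{bubble} around each cell $c$: somewhere in $X$ a small ball is mapped onto $\partial c$ with degree $1$, and elsewhere $g$ has no area. Then $g_\#[X]=\sum_c\partial[c]=\partial[Q]$, because the common faces of neighboring cells cancel. But they cancel only in the current. Each is covered twice by $g$, and with cubes of side $2^{-i}$ the area is $2(k+1)2^i\to\infty$. We must make the common faces cancel \emph{in the map}.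

\subsection{Removing one common face}\label{ssec:two}
Consider two $n$-simplices $c,c'$ with a common $k$-dimensional face $F$. Let
\[
\partial[c]=\varepsilon[F]+[P],\qquad \partial[c']=-\varepsilon[F]+[P'],\qquad\varepsilon=\pm1,
\]
where $P,P'$ are the unions of the other faces, suitably oriented. Then $\partial[P]=-\varepsilon\,\partial[F]$ and $\partial[P']=\varepsilon\,\partial[F]$. Let $w$ be a vertex of $F$, and suppose that $f\equiv w$ on two disjoint balls $B,B'\subset U$ and on a tube $T\cong D\times[0,1]$ joining them, attached along a disc at each end. Let $q:D\to\partial F$ be a Lipschitz map that sends $\partial D$ to $w$ and the interior of $D$ bijectively onto $\partial F\setminus\{w\}$, with degree $1$.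

Put $g(x,t)=q(x)$ on $T$. \emph{This costs nothing}: the image of $T$ is the $(k-1)$-dimensional sphere $\partial F$. On $\partial B$ we now have a boundary map $b$ equal to $q$ on the disc $T\cap B$ and to $w$ elsewhere. Coning it from the barycenter of $F$ extends it to a map $B\to F$ covering almost every point once. Now $P$ is bi-Lipschitz homeomorphic to $F$ relative to $\partial F$ (project from a point just outside $c$, near the barycenter of $F$), so $b$ also extends to $g:B\to P$ with area $H^k(P)$. Likewise there is $g:B'\to P'$ with area $H^k(P')$. Outside $B\cup T\cup B'$ let $g=f$.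

What is the current? Suppose that the parametrization of $T$ by $D$ preserves orientation at $\partial B$. Then it reverses orientation at $\partial B'$. So $b$ has degree $1$, and $g$ pushes $B$ forward to $\lambda[P]$ with $-\lambda\varepsilon\,\partial[F]=\partial[F]$, that is, $\lambda=-\varepsilon$. It pushes $B'$ forward to $\lambda'[P']$ with $\lambda'\varepsilon\,\partial[F]=-\partial[F]$, that is, $\lambda'=-\varepsilon$. Altogether $B\cup T\cup B'$ contributes
\[
-\varepsilon([P]+[P'])=-\varepsilon(\partial[c]+\partial[c']),
\]
and its area is the area of the boundary of $c\cup c'$. The face $F$ is gone. (To change the sign, reflect $q$.)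

\subsection{All cells}
To do the same for all cells of a triangulation $K$ of $Q$ at once, we open \emph{every} $k$-face of every $c$. What is left of $\partial c$ is its $(k-1)$-skeleton, which has no area; so the ball belonging to $c$ will be mapped into this skeleton. Each face $F$ is put back afterwards, with the multiplicity that it has in $\partial[\sum c]$, in a separate ball belonging to $F$. Balls and tubes then form a thickening of the dual graph $G_K$ of $K$ (Figure~\ref{fig:graph}), and the possibility of filling the ball at $c$ will come down to $\partial\partial[c]=0$.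

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (-0.3,0)--(1.5,1.2)--(1.5,-1.2)--cycle;
\draw (3.3,0)--(1.5,1.2)--(1.5,-1.2)--cycle;
\draw[very thick] (0.6,0.6)--(0.9,0)--(0.6,-0.6);
\draw[very thick] (0.9,0)--(2.1,0);
\draw[very thick] (2.4,0.6)--(2.1,0)--(2.4,-0.6);
\foreach \p in {(0.9,0),(1.5,0),(2.1,0),(0.6,0.6),(0.6,-0.6),(2.4,0.6),(2.4,-0.6)} \fill \p circle (1.6pt);
\node at (0.4,0) {$v_c$};
\node at (2.65,0) {$v_{c'}$};
\node at (1.75,0.24) {$z_F$};
\node at (1.7,-0.5) {$F$};
\begin{scope}[xshift=5.3cm]
\draw[line width=5pt,gray!45] (-0.4,0.8)--(0.3,0)--(-0.4,-0.8);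
\draw[line width=5pt,gray!45] (0.3,0)--(1.5,0.7)--(2.7,0)--(4.1,0);
\draw[line width=5pt,gray!45] (4.8,0.8)--(4.1,0)--(4.8,-0.8);
\foreach \p in {(0.3,0),(1.5,0.7),(2.7,0),(4.1,0)} \filldraw[fill=white] \p circle (0.3);
\node at (0.3,-0.55) {$B_{v_c}$};
\node at (1.5,1.25) {$B_p$};
\node at (2.7,-0.55) {$B_{z_F}$};
\node at (4.0,-0.55) {$B_{v_{c'}}$};
\node at (0.75,0.6) {$T_a$};
\end{scope}
\end{tikzpicture}
\caption{Left: two $n$-simplices $c,c'$ with common face $F$ (drawn for $n=2$) and the part of the dual graph $G_K$ in them, with one vertex $v_c$ for each $n$-simplex and one vertex $z_F$ for each $k$-simplex. Right: a thick graph in $U\subset X$, consisting of disjoint balls (white) at the vertices of a subdivision of $G_K$ and of tubes $T_a\cong D\times[0,1]$ (gray) along its segments. The ball $B_p$ belongs to a subdivision vertex $p$ on the edge $[v_c,z_F]$.}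
\label{fig:graph}
\end{figure}

The modified map $g$ must stay close to $f$. Around the ball of $c$ this forces $f$ to be close to $c$, and along the tube between $c$ and $c'$ it forces $f$ to stay close to $F$. A Peano curve visits $c$ and $c'$ at unrelated times, with long excursions between. So we build $f$ in such a way that for each of a sequence of finer and finer triangulations $K$ the graph $G_K$ is embedded in $X$ so that $f$ restricted to it is close to the inclusion $G_K\subset Q$. Section~\ref{sec:thick} constructs the thick graphs; Section~\ref{sec:prescribe} shows that $f$ can be prescribed on a thick graph at no area cost, because the necessary deformation factors through $G_K\times[0,1]$, whose dimension is $2<k$; Section~\ref{sec:change} finds the next graph inside the present one; Section~\ref{sec:bubbles} constructs $g$.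

\section{Tools for Lipschitz maps}

A map on $X$ is called Lipschitz if it is locally Lipschitz in charts. A locally Lipschitz map on a compact metric space is Lipschitz; this will be used freely. For Lipschitz $g:X\to\mathbb R^n$ the derivative exists a.e.\ (Rademacher), so $\operatorname{area}(g)$ and $g_\#[X]$ are defined as before, and the area formula holds. For a compact set $V$ let $\|\phi\|_{C^1(V)}$ be the maximum over $V$ of the absolute values of the coefficients of $\phi$ and of their first derivatives.

\begin{lemma}[Smoothing]\label{lem:smooth}
Let $g:X\to Q$ be Lipschitz, $V$ a closed ball containing $Q$ in its interior, $\epsilon>0$. There is a smooth $\tilde g:X\to V$ with $|\tilde g-g|\le\epsilon$, $|\operatorname{area}(\tilde g)-\operatorname{area}(g)|\le\epsilon$ and $|\tilde g_\#[X](\phi)-g_\#[X](\phi)|\le\epsilon\|\phi\|_{C^1(V)}$ for all $\phi\in E^k(\mathbb R^n)$.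
\end{lemma}

\begin{proof}
Mollifying in charts with a partition of unity gives smooth $g^\delta\to g$ uniformly, with uniformly bounded derivatives and $Dg^\delta\to Dg$ a.e. By dominated convergence $\operatorname{area}(g^\delta)\to\operatorname{area}(g)$, and the $k\times k$ minors of $Dg^\delta$ (in charts) converge in $L^1$ to those of $Dg$. For small $\delta$ the values of $g^\delta$ lie in $V$, and the coefficients of $\phi$ along $g^\delta$ and along $g$ differ by at most $C\|\phi\|_{C^1(V)}\sup|g^\delta-g|$, as $V$ is convex. So the last estimate holds for small $\delta$.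
\end{proof}

\begin{lemma}[Gluing]\label{lem:glue}
If a map on a convex set is $L$-Lipschitz on each of finitely many relatively closed sets covering it, it is $L$-Lipschitz.
\end{lemma}

\begin{proof}
Parametrize a segment affinely by $[0,1]$; the pieces give closed sets covering $[0,1]$. Start with a piece $E_1\ni0$ and let $t_0=0$, $t_1=\max E_1$. If $t_1<1$, points decreasing to $t_1$ lie outside $E_1$, and infinitely many of them lie in one piece $E_2\ne E_1$. As $E_2$ is closed, $t_1\in E_2$, and $t_2=\max E_2>t_1$. Continue. No piece occurs twice, so after finitely many steps $1$ is reached. Add the estimates on $[t_{j-1},t_j]$, whose endpoints both lie in $E_j$.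
\end{proof}

\begin{lemma}[Retraction]\label{lem:retract}
A compact polyhedron $Y\subset\mathbb R^m$ has a neighborhood with a Lipschitz retraction onto $Y$.
\end{lemma}

\begin{proof}
Triangulate a large simplex so that $Y$ is a full subcomplex in its interior; full means that every simplex whose vertices all lie in $Y$ is a simplex of $Y$. Let $t_v$ be the barycentric coordinates and $S=\sum_{v\in Y}t_v$. On $\{S>\frac12\}$ the map $\sum t_vv\mapsto S^{-1}\sum_{v\in Y}t_vv$ has values in $Y$ by fullness, and it is the identity on $Y$. It is Lipschitz on the intersection with each simplex, with a common constant. By Lemma~\ref{lem:glue}, applied in intersections of small balls with the large simplex, it is locally Lipschitz, hence Lipschitz on the compact neighborhood $\{S\ge\frac34\}$ of $Y$.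
\end{proof}

\begin{lemma}[Extension]\label{lem:ext}
Let $P\subset\mathbb R^N$ be compact, $A\subset P$ closed, $Y\subset\mathbb R^m$ a compact polyhedron, and $\beta:P\to Y$ continuous, and Lipschitz on a relatively open neighborhood $O$ of $A$. Then there is a Lipschitz $\beta':P\to Y$ with $\beta'=\beta$ on $A$. Consequently:
\begin{enumerate}
\item[(i)] a Lipschitz map $\partial B\to Y$, $B$ a closed ball, that is null-homotopic in $Y$ extends to a Lipschitz map $B\to Y$;
\item[(ii)] two homotopic Lipschitz maps of a sphere to $Y$ are joined by a Lipschitz homotopy in $Y$.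
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\beta_\delta:P\to\mathbb R^m$ be Lipschitz and uniformly close to $\beta$ (Stone--Weierstrass), and let $\zeta:P\to[0,1]$ be Lipschitz, equal to $0$ near $A$ and to $1$ off a closed set $C\subset O$. Then $\beta+\zeta(\beta_\delta-\beta)$ is Lipschitz on $O$ and equals $\beta_\delta$ on the relatively open set $P\setminus C$. So it is Lipschitz; it is close to $\beta$ and equals $\beta$ on $A$. Compose it with the retraction of Lemma~\ref{lem:retract}. For (i) start from a continuous extension that is radially constant near $\partial B$, for (ii) from a homotopy that is stationary near its ends.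
\end{proof}

\section{Thick dual graphs}\label{sec:thick}

\subsection{The dual graph}
Let $K$ be a finite triangulation of $Q$; $\operatorname{mesh}K$ is the maximal diameter of its simplices. Its $n$-simplices, denoted by $c$, carry the orientation of $\mathbb R^n$; its $k$-simplices, denoted by $F$, are oriented arbitrarily; and
\[
\partial[c]=\sum_{F<c}\varepsilon_{cF}[F],\qquad\varepsilon_{cF}=\pm1,
\]
where $F<c$ means that $F$ is a face of $c$. Let $v_c,z_F$ be the barycenters. The \emph{dual graph} is
\[
G_K=\bigcup_{F<c}[v_c,z_F],
\]
with vertices $v_c,z_F$ and edges $[v_c,z_F]$. Distinct edges meet at most in a common endpoint: $[v_c,z_F)$ lies in the interior of $c$, and rays from $v_c$ through different points $z_F$ of $\partial c$ meet only in $v_c$.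

We shall embed $G_K$ in $U$ by a map that is affine on short segments, and place a ball at every break point, so that all tubes can be taken straight. So we subdivide the edges of $G_K$. A \emph{subdivision} $G$ of $G_K$ is the same set with vertices the $v_c$, the $z_F$ and finitely many interior points of edges; its \emph{segments} $a=[p,p']$ are directed from $v_c$ to $z_F$, that is, $p$ is the endpoint closer to $v_c$. Two segments are disjoint or meet exactly in one common endpoint $q$, and then their directions at $q$ are not positively proportional, so $|y-q|+|q-y'|\le C|y-y'|$ for $y,y'$ on the two segments. Hence a continuous map on $G$ that is Lipschitz on each segment is Lipschitz.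

The prescribed values of our maps will all lie in vertices and edges of $K$, so that they can later be absorbed into the skeleta. For each $K$ choose, once and for all, a vertex $w_c$ of each $c$ and a vertex $w_F$ of each $F$. Let $j=j_G:G\to Q$ be affine on segments with
\[
j(v_c)=w_c,\qquad j(p)=w_F\ \text{ for every other vertex $p$ of $G$ on an edge }[v_c,z_F].
\]
So $j$ runs from $w_c$ to $w_F$ on the first segment of the edge and is constant on the others. It maps $[v_c,z_F]$ onto $[w_c,w_F]$, which is a vertex or an edge of $c$; hence $|j(y)-y|\le\operatorname{mesh}K$.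

\subsection{Thickening}

\begin{definition}\label{def:thick}
A \emph{thick graph} for $K$ consists of a subdivision $G$ of $G_K$, a Lipschitz map $e:G\to U$, closed round balls $B_p\subset U$ centered at $e(p)$ ($p$ a vertex of $G$), and smooth embeddings $\tau_a:D\times[0,1]\to U$ with images $T_a$ ($a$ a segment of $G$), such that
\begin{enumerate}
\item[(T1)] the balls are pairwise disjoint, the tubes $T_a$ are pairwise disjoint, and for $a=[p,p']$
\[
T_a\cap B_p=\tau_a(D\times\{0\})\subset\partial B_p,\qquad T_a\cap B_{p'}=\tau_a(D\times\{1\})\subset\partial B_{p'},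
\]
while $T_a\cap B_q=\varnothing$ for $q\ne p,p'$;
\item[(T2)] $\tau_a(\cdot,0):D\to\partial B_p$ preserves and $\tau_a(\cdot,1):D\to\partial B_{p'}$ reverses orientation;
\item[(T3)] with $N=\bigcup B_p\cup\bigcup T_a$, the map $\pi_N:N\to G$ given by $\pi_N(B_p)=p$ and $\pi_N(\tau_a(x,t))=(1-t)p+tp'$ (well defined by (T1)) is Lipschitz;
\item[(T4)] $e([v_c,z_F])\subset\pi_N^{-1}([v_c,z_F])$ for each edge of $G_K$;
\item[(T5)] every boundary point of $N$ is of the form $\tau_a(x,t)$ with $|x|=1$, or lies on some $\partial B_p$ outside all the discs $\tau_a(\{|x|<1\}\times\{0\})$ and $\tau_a(\{|x|<1\}\times\{1\})$.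
\end{enumerate}
Here $\partial B_p$ is oriented as the boundary of $B_p\subset\mathbb R^k$.
\end{definition}

\begin{lemma}\label{lem:thick}
Let $e_0:G_K\to U$ be continuous and $\eta>0$. There is a thick graph for $K$ with $|e-e_0|\le\eta$ on $G$ and $|e\circ\pi_N-\mathrm{id}|\le\eta$ on $N$.
\end{lemma}

\begin{proof}
\emph{The embedding.} Subdivide $G_K$ so finely that $e_0$ oscillates by at most $\eta/3$ on each segment. Choose successively points $e(p)\in U$ with $|e(p)-e_0(p)|\le\eta/3$ so that any four of them are affinely independent. Here we use $k\ge3$: each new point has only to avoid finitely many planes of dimension at most $2$. Extend $e$ affinely to the segments. Then $|e-e_0|\le\frac23\eta$ and, as $U$ is convex, $e(G)\subset U$. The images of segments without common endpoint are disjoint, and the images of two segments with one common endpoint meet only there. So $e$ is an embedding; it is Lipschitz.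

\emph{Balls and tubes.} Choose $r>0$ with $\frac32r\le\eta$ so small that the closed $3r$-neighborhood of $e(G)$ lies in $U$, the closed balls $B(e(p),3r)$ are disjoint, and $e(a)\cap B(e(q),3r)=\varnothing$ whenever $q$ is not an endpoint of $a$. Put $B_p=B(e(p),r)$. For a segment $a=[p,p']$ let $u=e(p')-e(p)$ and $\ell=|u|>6r$, let $\nu_1,\dots,\nu_{k-1}$ be an orthonormal basis of $u^\perp$ such that $(u,\nu_1,\dots,\nu_{k-1})$ is positively oriented, let $0<s\le r/2$, with $s$ the same for all segments, and put
\[
\Phi_a(x,t)=e(p)+tu+s\sum_ix_i\nu_i,\qquad x\in D,\ t\in[0,1].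
\]
Since $|\Phi_a(x,t)-e(p)|^2=\ell^2t^2+s^2|x|^2$, the point $\Phi_a(x,t)$ lies in $B_p$ if and only if $t\le\alpha(x)$, where
\[
\alpha(x)=\frac1\ell\sqrt{r^2-s^2|x|^2},\qquad \frac r{2\ell}\le\alpha(x)\le\frac r\ell<\frac16 ,
\]
with $|\Phi_a(x,t)-e(p)|=r$ for $t=\alpha(x)$. Similarly it lies in $B_{p'}$ if and only if $1-t\le\alpha(x)$. Put
\[
\sigma(x,t)=\alpha(x)+t\,(1-2\alpha(x)),\qquad\tau_a(x,t)=\Phi_a(x,\sigma(x,t)).
\]
As $\partial\sigma/\partial t=1-2\alpha\ge\frac23$, this is a smooth embedding with image $T_a=\Phi_a\{\alpha(x)\le t\le1-\alpha(x)\}$.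

\emph{(T1) and (T5).} The statements about $T_a\cap B_p$ and $T_a\cap B_{p'}$ hold by construction. If $q\ne p,p'$, a point of $T_a\cap B_q$ would give a point of $e(a)$ at distance at most $r+s\le\frac32r$ from $e(q)$, which is excluded. The points of $T_a$ have distance at most $s$ from the part of $e(a)$ with parameters in $[\frac r{2\ell},1-\frac r{2\ell}]$. For fixed $r$ these compact arcs are disjoint for different $a$, so the $T_a$ are disjoint if $s$ is small. For (T5) observe that interior points of $B_p$ and the points $\tau_a(x,t)$ with $|x|<1$, $0<t<1$ are interior to $N$, and that a neighborhood of $\tau_a(x,0)$, $|x|<1$, consists of points $\Phi_a(x',t')$ lying in $B_p$ (if $t'\le\alpha(x')$) or in $T_a$ (if $t'\ge\alpha(x')$); the same holds at $\tau_a(x,1)$.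

\emph{(T2).} At $x=0$, where $d\alpha=0$, the differentials of $\tau_a(\cdot,0)$ and $\tau_a(\cdot,1)$ have columns $s\nu_i$, and the outward normals of $B_p$ and $B_{p'}$ there are $u/\ell$ and $-u/\ell$. As $D$ is connected, (T2) follows.

\emph{(T3).} The map $\pi_N$ is Lipschitz on each $B_p$ and each $T_a$, and disjoint pieces have positive distance. It remains to compare $y\in B_p$ with $y'=\tau_a(x,t)$, $a=[p,p']$ (the other end is symmetric, with $1-t$ for $t$). With $\sigma=\sigma(x,t)$ and $\alpha=\alpha(x)$,
\[
|y'-e(p)|^2-r^2=\ell^2(\sigma-\alpha)(\sigma+\alpha)\ge\ell^2\cdot\tfrac23t\cdot\tfrac r\ell ,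
\]
and $|y'-e(p)|+r\le\ell+s+r\le2\ell$. So $|y-y'|\ge|y'-e(p)|-r\ge\frac13rt$, and $|\pi_N(y)-\pi_N(y')|=t|p'-p|\le\frac3r|p'-p|\,|y-y'|$.

\emph{(T4) and the last estimate.} The point of $e(a)$ with parameter $t$ is $\Phi_a(0,t)$, which lies in $B_p$, $T_a$ or $B_{p'}$; this gives (T4). On $B_p$ we have $|e\circ\pi_N-\mathrm{id}|\le r$. At $\tau_a(x,t)$ this difference is at most $\ell|t-\sigma|+s$, where $|t-\sigma|=|1-2t|\,\alpha\le r/\ell$; so it is at most $r+s\le\frac32r\le\eta$.
\end{proof}

\section{Prescribing the map on a thick graph at no cost}\label{sec:prescribe}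

\begin{definition}\label{def:adapted}
A Lipschitz map $f_+:X\to Q$ is \emph{adapted} to the triangulation $K$ if $H^k(f_+(X))=0$ and there is a thick graph for $K$ on which (that is, on the set $N$ of Definition~\ref{def:thick}) $f_+=j\circ\pi_N$.
\end{definition}

So an adapted map has zero area, is constant on each ball $B_p$ and depends only on $t$ in each tube.

\begin{lemma}\label{lem:prescribe}
Let $f_*:X\to Q$ be Lipschitz with $H^k(f_*(X))=0$, let $\operatorname{mesh}K\le\delta$, and let $e_0:G_K\to U$ be continuous with $|f_*(e_0(y))-y|\le\delta'$ on $G_K$. Then there is a map $f_+$ adapted to $K$ with $|f_+-f_*|\le2\delta+\delta'$.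
\end{lemma}

The obvious attempt is to interpolate between $j\circ\pi_N$ on $N$ and $f_*$ away from $N$. But an interpolation between two maps of zero area may well have positive area. So we first make $f_*$ itself depend on $\pi_N$ only, near $N$, by precomposing it with a retraction-like map of $X$; the interpolation then factors through $G\times[0,1]$.

\begin{proof}
Choose $\eta>0$ so small that moving points of $U$ by at most $2\eta$ within $U$ changes $f_*$ by at most $\delta/2$, and take a thick graph as in Lemma~\ref{lem:thick} for this $\eta$. Extending the components of $\pi_N$ by McShane's theorem and composing with the retraction of Lemma~\ref{lem:retract} onto $G$, we obtain a Lipschitz extension $\pi:W\to G$ of $\pi_N$ to an open neighborhood $W$ of $N$ in $U$. After shrinking $W$, $|e\circ\pi-\mathrm{id}|\le2\eta$ on $W$. Choose a compact neighborhood $W'\subset W$ of $N$ and Lipschitz functions $\xi,\lambda:X\to[0,1]$ such that $\xi=1$ on $W'$ and $\xi$ has compact support in $W$, while $\lambda=1$ on $N$ and $\lambda$ has support in the interior of $W'$. Let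
\[
\rho=\mathrm{id}+\xi\,(e\circ\pi-\mathrm{id})\ \text{ on }W,\qquad\rho=\mathrm{id}\ \text{ on }X\setminus W .
\]
As $U$ is convex, $\rho:X\to X$ is well defined. It is Lipschitz, it moves points of $U$ within $U$ by at most $2\eta$, and $\rho=e\circ\pi$ on $W'$. Put
\[
f_+=f_*\circ\rho+\lambda\,(j\circ\pi-f_*\circ\rho),
\]
where the second term is $0$ off $W'$. This is a Lipschitz map into the convex set $Q$, and $f_+=j\circ\pi_N$ on $N$.

Off $W'$ the values of $f_+$ lie in $f_*(X)$. On $W'$ the map $f_+$ is the composition of $(\pi,\lambda):W'\to G\times[0,1]$ with the Lipschitz map $(y,l)\mapsto(1-l)f_*(e(y))+l\,j(y)$. So $f_+(W')$ lies in a Lipschitz image of a compact $2$-dimensional polyhedron, and $H^k(f_+(W'))=0$ because $k\ge3$.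

Finally $|f_*\circ\rho-f_*|\le\delta/2$, and on $W'$
\[
|j\circ\pi-f_*\circ e\circ\pi|\le\sup_{G}\big(|j-\mathrm{id}|+|\mathrm{id}-f_*\circ e_0|+|f_*\circ e_0-f_*\circ e|\big)\le\delta+\delta'+\tfrac\delta2 .\qedhere
\]
\end{proof}

\section{Passing to another triangulation}\label{sec:change}

To iterate Lemma~\ref{lem:prescribe}, we need a map $e_0$ for the next triangulation $K'$. It is found inside the thick graph for $K$: each edge of $G_{K'}$ is shadowed by a path in $G_K$ through the simplices of $K$ that it meets, after a small perturbation of its endpoints.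

\begin{lemma}\label{lem:change}
Let $f_+$ be adapted to $K$, and let $K'$ be a triangulation of $Q$; let both $K$ and $K'$ have mesh at most $\delta$. Then there is a continuous $e_0':G_{K'}\to U$ with $|f_+(e_0'(y))-y|\le3\delta$ on $G_{K'}$.
\end{lemma}

\begin{proof}
For each vertex $p$ of $G_{K'}$ choose a point $\tilde p$ with $|\tilde p-p|\le\delta/2$ in the interior of an $n$-simplex $c(p)$ of $K$ such that, for every edge $[p,p']$ of $G_{K'}$, the segment $[\tilde p,\tilde p']$ avoids the $(n-2)$-skeleton of $K$. This is possible by choosing successively: given $\tilde p$, the bad positions of $\tilde p'$ lie in the affine hulls of $\tilde p$ and the $(n-2)$-simplices of $K$, which are finitely many affine subspaces of dimension at most $n-1$.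

Such a segment lies in the interior of $Q$. It meets each $k$-simplex $F$ in at most one point; otherwise it would lie in the hyperplane of $F$ and, its endpoints being in open $n$-simplices, it would leave $F$ through the relative boundary $\partial F$, which belongs to the $(n-2)$-skeleton. So it crosses finitely many $k$-simplices, each transversally at a relative interior point. It thus passes through $n$-simplices $c_0=c(p),c_1,\dots,c_m=c(p')$, where $c_{i-1}$ and $c_i$ have a common $k$-simplex $F_i$.

Let $s$ map $[p,p']$ along the path $v_{c_0},z_{F_1},v_{c_1},\dots,z_{F_m},v_{c_m}$ in $G_K$ (constantly to $v_{c_0}$ if $m=0$). This defines a continuous $s:G_{K'}\to G_K$. Let $e_0'=e\circ s$, where $e$ belongs to the thick graph on which $f_+=j\circ\pi_N$. If $y\in[p,p']$, then $s(y)$ lies on an edge $[v_c,z_F]$ of $G_K$ such that $c$ contains some point $u$ of $[\tilde p,\tilde p']$. By (T4), $e(s(y))\in\pi_N^{-1}([v_c,z_F])$, so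
\[
f_+(e(s(y)))\in j([v_c,z_F])=[w_c,w_F]\subset c\qquad\text{and}\qquad|f_+(e_0'(y))-u|\le\delta .
\]
If $u=(1-t)\tilde p+t\tilde p'$, then $u$ is within $\delta/2$ of $(1-t)p+tp'$, which is within $|p-p'|\le\delta$ of $y$. Altogether $|f_+(e_0'(y))-y|\le\frac52\delta$.
\end{proof}

\begin{corollary}\label{cor:step}
Let $f_+$ be adapted to $K$ with $\operatorname{mesh}K\le\delta_0$, and let $K'$ be a triangulation of $Q$ with $\operatorname{mesh}K'\le\delta_1\le\delta_0$. Then there is a map $f_+'$ adapted to $K'$ with $|f_+'-f_+|\le2\delta_1+3\delta_0$.
\end{corollary}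

\begin{proof}
Apply Lemma~\ref{lem:change} with $\delta=\delta_0$ and then Lemma~\ref{lem:prescribe} with $f_*=f_+$, $K'$, $\delta=\delta_1$, $\delta'=3\delta_0$.
\end{proof}

\section{The nearby map that encloses volume}\label{sec:bubbles}

\begin{lemma}\label{lem:bubbles}
Let $f_+$ be adapted to $K$, $\operatorname{mesh}K\le\delta$, and let $\theta$ assign an integer to each $n$-simplex of $K$; put $[\theta]=\sum_c\theta(c)[c]$. There is a Lipschitz $g:X\to Q$ with
\[
|g-f_+|\le\delta,\qquad g_\#[X]=\partial[\theta],\qquad\operatorname{area}(g)=M(\partial[\theta]).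
\]
\end{lemma}

\begin{proof}
We use the thick graph on which $f_+=j\circ\pi_N$. Let $g=f_+$ off $N$. The multiplicity of $F$ in $\partial[\theta]$ is $d_F=\sum_{c>F}\varepsilon_{cF}\theta(c)$. The tubes along $[v_c,z_F]$ will carry the sphere $\partial F$, the balls at the $v_c$ will be filled without area, and the ball at $z_F$ will produce $d_F[F]$.

\medskip\noindent\emph{Model maps.} Orient $\partial F$ as the boundary of $F$. For each $F$ let $q_F^1:D\to\partial F$ be a Lipschitz map with $q_F^1(\partial D)=w_F$ that maps $D\setminus\partial D$ bijectively onto $\partial F\setminus\{w_F\}$ with degree $+1$. For example, take $x\mapsto(\sin(\pi|x|)\,x/|x|,\cos\pi|x|)\in S^{k-1}$ followed by a bi-Lipschitz homeomorphism $S^{k-1}\to\partial F$ of suitable orientation that takes $(0,-1)$ to $w_F$. Let $q_F^{-1}$ be $q_F^1$ composed with a reflection of $D$, and $q_F^0\equiv w_F$. For $|m|\ge2$ let $q_F^m$ consist of $|m|$ translated and rescaled copies of $q_F^{\operatorname{sgn}m}$ on disjoint small balls in $D$, and be $w_F$ elsewhere. So $q_F^m=w_F$ on $\partial D$, and $q_F^m$ has degree $m$ over $\partial F\setminus\{w_F\}$.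

\medskip\noindent\emph{Tubes.} Let $a=[p,p']$ be a segment on the edge $[v_c,z_F]$. With $m=m_{cF}=-\varepsilon_{cF}\theta(c)$ put $g(\tau_a(x,t))=\gamma_a(x,t)$, where
\[
\gamma_a(x,t)=\begin{cases}q_F^{m}(2x),&|x|\le\frac12,\\[2pt](2-2|x|)\,w_F+(2|x|-1)\,j((1-t)p+tp'),&\frac12\le|x|\le1.\end{cases}
\]
For $|x|=1$ this is $j(\pi_N(\tau_a(x,t)))=f_+(\tau_a(x,t))$. The inner part carries the sphere $\partial F$, $m$ times, along the whole edge; the outer part connects it to the values of $f_+$. The image lies in $\partial F\cup[w_c,w_F]\subset c$, which is $H^k$-null.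

On each $\partial B_p$ a boundary map $b_p$ will be given by the $\gamma_a$ on the end discs of the tubes attached there, and by a constant elsewhere. It is Lipschitz on these finitely many closed pieces of the sphere; so, once the definitions are seen to agree on the rims of the discs, it is Lipschitz, by Lemma~\ref{lem:glue} applied in small bi-Lipschitz charts of $\partial B_p$.

\medskip\noindent\emph{Balls at the vertices $v_c$.} Let $Y_c$ be the $(k-1)$-skeleton of $c$. Let $b_c:\partial B_{v_c}\to Y_c$ be given by $\gamma_a(\cdot,0)$ on the discs $\tau_a(D\times\{0\})$, where $a$ runs through the first segments of the edges $[v_c,z_F]$, $F<c$, and by $w_c$ elsewhere. This is consistent, since $\gamma_a(x,0)=j(v_c)=w_c$ for $|x|=1$; and $f_+=w_c$ on $B_{v_c}$. We want to extend $b_c$ over $B_{v_c}$ without area, and for this we show that $b_c$ is null-homotopic in $Y_c$.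

The contractible space $c$ arises from $Y_c$ by attaching cells of dimension at least $k$, so $\pi_l(Y_c)=0$ for $l\le k-2$. As $k-1\ge2$, the space $Y_c$ is simply connected, and Hurewicz's theorem gives $\pi_{k-1}(Y_c)\cong H_{k-1}(Y_c)$. So it suffices that $b_{c*}[\partial B_{v_c}]=0$ in $H_{k-1}(Y_c)$. Since $Y_c$ has dimension $k-1$, this group is the group of simplicial $(k-1)$-cycles of $c$, and the coefficient of a $(k-1)$-simplex $S$ in $b_{c*}[\partial B_{v_c}]$ is the degree of $b_c$ over interior points of $S$. As $k-1\ge2$, the vertices and edges of $c$ miss the interior of $S$, so only the inner discs $|x|<\frac12$ contribute. By (T2) they are embedded in $\partial B_{v_c}$ preserving orientation, so the cycle is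
\[
\sum_{F<c}m_{cF}\,\partial[F]=-\theta(c)\sum_{F<c}\varepsilon_{cF}\,\partial[F]=-\theta(c)\,\partial\partial[c]=0 .
\]
By Lemma~\ref{lem:ext}(i), $b_c$ extends to a Lipschitz $g:B_{v_c}\to Y_c$, and $H^k(Y_c)=0$.

\medskip\noindent\emph{Balls at the other vertices.} Let $p$ be a vertex of $G$ different from all $v_c$; it is $z_F$, or an interior point of an edge $[v_c,z_F]$. In both cases $j(p)=w_F$. Let $b_p:\partial B_p\to\partial F$ be given by $\gamma_a(\cdot,1)$ on the discs $\tau_a(D\times\{1\})$ for segments $a$ ending at $p$, by $\gamma_a(\cdot,0)$ on the disc $\tau_a(D\times\{0\})$ for the segment $a$ starting at $p$ (if there is one), and by $w_F$ elsewhere. On each disc the map is $w_F$ for $|x|\ge\frac12$; so this is consistent, and $f_+=w_F$ on $B_p$. By (T2), a segment starting at $p$ contributes $m_{cF}$ to the degree of $b_p$, and a segment ending at $p$ contributes $-m_{cF}$. If $p$ is interior to $[v_c,z_F]$, one segment ends and one starts at $p$, and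
\[
\deg b_p=-m_{cF}+m_{cF}=0 ;
\]
as $\partial F$ is homeomorphic to $S^{k-1}$, $b_p$ is null-homotopic in $\partial F$ by Hopf's theorem (maps $S^{k-1}\to S^{k-1}$ are classified up to homotopy by their degree). By Lemma~\ref{lem:ext}(i), it extends to a Lipschitz $g:B_p\to\partial F$.

If $p=z_F$, all segments at $p$ end there, one for each $c>F$, and
\[
\deg b_p=-\sum_{c>F}m_{cF}=\sum_{c>F}\varepsilon_{cF}\theta(c)=d_F .
\]
Let $b':S^{k-1}\to\partial F$ consist of $|d_F|$ copies of $q_F^{\operatorname{sgn}d_F}$ on disjoint discs, parametrized preserving orientation, and be $w_F$ elsewhere. It has the same degree as $b_p$. By Hopf's theorem and Lemma~\ref{lem:ext}(ii), there is a Lipschitz homotopy in $\partial F$ from $b_p$ to $b'$. Use it on an outer shell of $B_p$. On the remaining inner ball, rescaled to the unit ball, use the cone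
\[
lu\mapsto z_F+l\,(b'(u)-z_F),\qquad l\in[0,1],\ u\in S^{k-1}.
\]
So $g:B_{z_F}\to F$. The shell has image in $\partial F$, which is $H^k$-null. In the inner ball almost every point of $F$ has exactly $|d_F|$ preimages. The cone maps the pair (ball, sphere) to $(F,\partial F)$ with degree $d_F$, because its boundary map $b'$ has this degree. So it pushes the inner ball forward to $d_F[F]$ and has area $|d_F|H^k(F)$.

\medskip\noindent\emph{Verification.} On the boundary points of $N$ listed in (T5) the definitions on balls and tubes agree with $f_+$, and on the end discs the definitions on balls and tubes agree with each other. So $g$ is well defined on the closed pieces $X\setminus\operatorname{int}N$, $B_p$, $T_a$. In the convex set $U$ these pieces give finitely many relatively closed sets, on each of which $g$ is Lipschitz; by Lemma~\ref{lem:glue}, $g$ is Lipschitz in $U$. It equals $f_+$ outside a compact subset of $U$; so $g$ is Lipschitz.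

On $B_{v_c}$ and on the tubes along $[v_c,z_F]$ both $g$ and $f_+$ have values in $c$; on each of the other balls both have values in one simplex $F$. Hence $|g-f_+|\le\delta$. All pieces except the inner balls of the $B_{z_F}$ have $H^k$-null images (recall that $H^k(f_+(X))=0$); by the area formula $J_kg=0$ a.e.\ there, and they contribute neither to $\operatorname{area}(g)$ nor to $g_\#[X]$. Therefore
\[
g_\#[X]=\sum_Fd_F[F]=\sum_c\theta(c)\sum_{F<c}\varepsilon_{cF}[F]=\partial[\theta],\qquad\operatorname{area}(g)=\sum_F|d_F|H^k(F)=M(\partial[\theta]).\qedhere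
\]
\end{proof}

\section{Construction of the map and proof of Theorem~\ref{thm:A}}\label{sec:A}

Fix triangulations $K_i$ of $Q$ with $\operatorname{mesh}K_i\le2^{-i}$, $i=0,1,2,\dots$. A constant map $f_*:X\to Q$ and any constant $e_0:G_{K_0}\to U$ satisfy the hypotheses of Lemma~\ref{lem:prescribe} with $K_0$, $\delta=1$ and $\delta'=\sqrt n$. So there is a map $f_0$ adapted to $K_0$. Given $f_{i-1}$ adapted to $K_{i-1}$, Corollary~\ref{cor:step} with $\delta_0=2^{1-i}$, $\delta_1=2^{-i}$ yields a map $f_i$ adapted to $K_i$ with
\[
|f_i-f_{i-1}|\le2\cdot2^{-i}+6\cdot2^{-i}=8\cdot2^{-i}.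
\]
So the $f_i$ converge uniformly to a continuous $f:X\to Q$, and $|f-f_i|\le8\cdot2^{-i}$. By adaptedness $H^k(f_i(X))=0$, hence $\operatorname{area}(f_i)=0$. Moreover $f_i(X)$ contains all $w_c$, $c\in K_i$, so each point of $Q$ has distance at most $9\cdot2^{-i}$ from $f(X)$ for every $i$; as $f(X)$ is compact, $f(X)=Q$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $V$ be a closed ball containing $Q$ in its interior. For each $i\ge1$ Lemma~\ref{lem:smooth}, applied to $f_i$ with $\epsilon=1/i$, gives smooth maps $\tilde f_i:X\to V$ with $\tilde f_i\to f$ uniformly and $\operatorname{area}(\tilde f_i)\to0$. So $L_k(f)=0$ and $|\int_X\tilde f_i^\#\phi|\le\operatorname{area}(\tilde f_i)\sup_V\|\phi\|\to0$.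

Apply Lemma~\ref{lem:bubbles} to $f_+=f_i$, $K=K_i$ and $\theta\equiv1$. This gives Lipschitz maps $g_i:X\to Q$ with $|g_i-f|\le9\cdot2^{-i}$, $g_{i\#}[X]=\partial[Q]$ and $\operatorname{area}(g_i)=M(\partial[Q])=2(k+1)$. Lemma~\ref{lem:smooth} with $\epsilon=1/i$ gives smooth $\tilde g_i\to f$ with $\operatorname{area}(\tilde g_i)\to2(k+1)$ and
\[
\Big|\int_X\tilde g_i^\#\phi-\int_Qd\phi\Big|\le\tfrac1i\|\phi\|_{C^1(V)}\to0\qquad\text{for all }\phi\in E^k(\mathbb R^n).
\]
If $\phi=x_1\,dx_2\wedge\dots\wedge dx_{k+1}$, then $\int_Qd\phi=1$. So $(\tilde f_i)$ and $(\tilde g_i)$ have the properties required of the smooth sequences in the theorem, and for the interleaved sequence and this $\phi$ the limit does not exist.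
\end{proof}

\begin{remark}
The assumption $k\ge3$ was used in three essential ways: graphs embed in $U\subset\mathbb R^k$ (Lemma~\ref{lem:thick}); a Lipschitz image of $G\times[0,1]$ is $H^k$-null (Lemma~\ref{lem:prescribe}); and $Y_c$ is simply connected, so that the homology class decides whether $b_c$ is null-homotopic (Lemma~\ref{lem:bubbles}). For $k=2$ a graph need not embed in the plane, the image of $G\times[0,1]$ can have positive area, and $Y_c$ is the $1$-skeleton of a tetrahedron, whose fundamental group is free of rank $3$. That the construction breaks down for $k=2$ is no accident, by Theorem~\ref{thm:known}.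
\end{remark}

\section{All limits: proof of Theorem~\ref{thm:B}}

Let $f$, $f_i$, $K_i$ be as in Section~\ref{sec:A}. There we used only the triangulations $K_i$ themselves; but each $f_i$ leaves room for all triangulations of the same mesh.

\begin{proposition}\label{prop:any}
Let $K'$ be a triangulation of $Q$ with mesh at most $2^{-i}$, where $i\ge0$ is an integer, and $\theta$ an integer function on its $n$-simplices. There is a Lipschitz $g:X\to Q$ with $|g-f|\le14\cdot2^{-i}$, $g_\#[X]=\partial[\theta]$ and $\operatorname{area}(g)=M(\partial[\theta])$.
\end{proposition}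

\begin{proof}
Corollary~\ref{cor:step} with $f_+=f_i$, $K=K_i$ and $\delta_0=\delta_1=2^{-i}$ gives $f_+'$ adapted to $K'$ with $|f_+'-f_i|\le5\cdot2^{-i}$. Lemma~\ref{lem:bubbles} gives $g$ with $|g-f_+'|\le2^{-i}$. Finally $|f-f_i|\le8\cdot2^{-i}$.
\end{proof}

\subsection{Every limit has the stated form}
Let $g_i\to f$ uniformly be smooth, $\sup_i\operatorname{area}(g_i)<\infty$, and $g_{i\#}[X]\to T$ weakly. By Lemma~\ref{lem:filling}, $g_{i\#}[X]=\partial[\Theta_i]$ with integer-valued $\Theta_i=\Theta_{g_i}$ such that $|D\Theta_i|(\mathbb R^n)\le\operatorname{area}(g_i)$. The image $g_i(X)$ lies in the closed neighborhood of $Q$ of radius $\sup|g_i-f|$, which is convex; so $\Theta_i$ vanishes a.e.\ outside this neighborhood. By the Poincar\'e inequality and $BV$ compactness a subsequence of $\Theta_i$ converges in $L^1$ to a function $\Theta\in BV(\mathbb R^n;\mathbb Z)$ that vanishes a.e.\ outside $Q$, and $T=\partial[\Theta]$. Moreover $|g_{i\#}[X](\phi)|\le\operatorname{area}(g_i)\sup\|\phi\|$ gives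
\begin{equation}\label{eq:lsc}
M(T)\le\liminf_{i\to\infty}\operatorname{area}(g_i).
\end{equation}

\subsection{Polyhedral approximation}
Proposition~\ref{prop:any} realizes functions that are constant on the simplices of a triangulation. So we have to approximate a general $\Theta$ by such functions with almost no increase of the variation. We smooth $\Theta$ and round the result back to integers at a well chosen threshold.

\begin{lemma}\label{lem:poly}
Let $\Theta\in BV(\mathbb R^n;\mathbb Z)$ vanish a.e.\ outside $Q$, and let $\epsilon>0$. There is an integer-valued $\Theta'$, zero outside $Q$ and a.e.\ constant on the cells that a finite arrangement of hyperplanes cuts out of $Q$, with $\|\Theta'-\Theta\|_{L^1}\le\epsilon$ and $|D\Theta'|(\mathbb R^n)\le|D\Theta|(\mathbb R^n)+\epsilon$.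
\end{lemma}

\begin{proof}
\emph{Step 1.} Contracting about the center of $Q$ by a factor $\lambda<1$ multiplies $|D\Theta|(\mathbb R^n)$ by $\lambda^{n-1}\le1$, and it changes $\Theta$ little in $L^1$ if $\lambda$ is close to $1$. So we may assume that $\Theta$ has compact support in the interior of $Q$.

\emph{Step 2.} Let $\kappa\in(0,1)$. Mollifying $\Theta$ does not increase its variation. Interpolating the mollified function affinely on a fine shape-regular triangulation of $\mathbb R^n$ changes it and its gradient uniformly little. So we obtain a piecewise affine $v$ with compact support in the interior of $Q$ such that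
\[
\|v-\Theta\|_{L^1}\le\kappa,\qquad\int|\nabla v|\le|D\Theta|(\mathbb R^n)+\kappa .
\]

\emph{Step 3.} Now we round $v$ to integers, with a threshold $t\in(0,1)$ to be chosen: let $\Theta^t=\lceil v-t\rceil$, which is $0$ where $v=0$. If $v=q+r$ at some point, with $q\in\mathbb Z$ and $0\le r<1$, then $\lceil v-t\rceil$ is $q+1$ for $t<r$ and $q$ for $t\ge r$. So the average over $t$ is $v$. For any integer $m$ both values lie (weakly) on the same side of $m$, whence $\int_0^1|\lceil v-t\rceil-m|\,dt=|v-m|$. Taking $m=\Theta(y)$ and integrating over $y$,
\[
\int_0^1\|\Theta^t-\Theta\|_{L^1}\,dt=\|v-\Theta\|_{L^1}\le\kappa ,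
\]
so $\|\Theta^t-\Theta\|_{L^1}\le\sqrt\kappa$ for all $t$ outside a set of measure at most $\sqrt\kappa$.

\emph{Step 4.} Since $\{\Theta^t\ge m+1\}=\{v>m+t\}$, the variation of $\Theta^t$ is at most the sum of the perimeters of these sets, and the coarea formula gives
\[
\int_0^1|D\Theta^t|(\mathbb R^n)\,dt\le\int_0^1\sum_{m\in\mathbb Z}\operatorname{Per}\{v>m+t\}\,dt=\int|\nabla v| .
\]
So $|D\Theta^t|(\mathbb R^n)\le(|D\Theta|(\mathbb R^n)+\kappa)/(1-\sqrt\kappa)$ for $t$ in a set of measure greater than $\sqrt\kappa$, and some such $t$ also satisfies $\|\Theta^t-\Theta\|_{L^1}\le\sqrt\kappa$. For small $\kappa$ the function $\Theta'=\Theta^t$ satisfies the two estimates. On each simplex of the triangulation in Step 2, $v$ is affine, and only finitely many levels $m+t$ matter. So $\Theta'$ is a.e.\ constant on the cells of the arrangement formed by the hyperplanes of the facets of the simplices meeting the support of $v$, together with the level hyperplanes $\{v=m+t\}$ (extended from the simplex) for those simplices on which $v$ is not constant.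
\end{proof}

\subsection{Every boundary occurs, with optimal area}
Let $\Theta\in BV(\mathbb R^n;\mathbb Z)$ vanish a.e.\ outside $Q$. For each $i\ge1$ take $\Theta_i'$ from Lemma~\ref{lem:poly} with $\epsilon=1/i$. The arrangement, with the facet hyperplanes of $Q$ added, gives a decomposition of $Q$ into convex polytopes meeting face to face. Iterated barycentric subdivision turns it into triangulations of arbitrarily small mesh on whose $n$-simplices $\Theta_i'$ is a.e.\ constant. Choosing mesh at most $2^{-i}$ and applying Proposition~\ref{prop:any}, we obtain Lipschitz $g_i:X\to Q$ with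
\[
|g_i-f|\le14\cdot2^{-i},\qquad g_{i\#}[X]=\partial[\Theta_i'],\qquad\operatorname{area}(g_i)=M(\partial[\Theta_i'])\le M(\partial[\Theta])+\tfrac1i .
\]
Since $\Theta_i'\to\Theta$ in $L^1$, $g_{i\#}[X]\to\partial[\Theta]$ weakly. Lemma~\ref{lem:smooth} with $\epsilon=1/i$ replaces the $g_i$ by smooth maps $\tilde g_i\to f$ with the same weak limit and $\limsup\operatorname{area}(\tilde g_i)\le M(\partial[\Theta])$. By \eqref{eq:lsc}, $\operatorname{area}(\tilde g_i)\to M(\partial[\Theta])$.

If $\Theta$ is the indicator function of a subcube of $Q$ of side $\epsilon$, the limit $\partial[\Theta]$ is nonzero and the areas tend to $2(k+1)\epsilon^k$, while the maps $\tilde f_i$ of Section~\ref{sec:A} have areas tending to $0$ and limit $0$. So uniqueness fails among sequences with arbitrarily small area bound. Together with $L_k(f)=0$ and $f(X)=Q$ from Section~\ref{sec:A}, this completes the proof of Theorem~\ref{thm:B}. \qed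

\begin{thebibliography}{1}
\bibitem{CA}
\emph{Currents and Area}$^{(1)}$ (as printed: CURRENTS AND AREA$^{(1)}$),
\texttt{https://www.ams.org/journals/tran/1961-098-02/\allowbreak S0002-9947-1961-0123682-0/\allowbreak S0002-9947-1961-0123682-0.pdf}
\end{thebibliography}

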